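\title{Admissible rules in one variable are derivable in $\mathbf{BCIW}$}

\begin{abstract}
We prove that every rule in one propositional variable that is admissible in $\mathbf{BCIW}$, the implicational fragment of the relevance logic $\mathbf{R}$, is derivable. More precisely, for every set $\Gamma$ of formulas in the variable $x$ there is a substitution, one of five fixed ones, under which a formula in $x$ becomes a theorem exactly when it is derivable from $\Gamma$. The proof computes the six classes of one-variable formulas under provable equivalence and constructs a formula $F$ in three variables that is not a theorem although $(F\to(F\to F))\to F$ is.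
\end{abstract}

\section{Introduction}\label{sec:intro}

The logic $\mathbf{BCIW}$ is the pure implication fragment $\mathbf{R}_{\to}$ of the relevance logic $\mathbf{R}$. Its formulas are built from propositional variables with the single connective $\to$. Its axioms are all formulas of the forms
\begin{align*}
\text{(B)}\quad & (\alpha\to\beta)\to((\gamma\to\alpha)\to(\gamma\to\beta)),\\
\text{(C)}\quad & (\alpha\to(\beta\to\gamma))\to(\beta\to(\alpha\to\gamma)),\\
\text{(I)}\quad & \alpha\to\alpha,\\
\text{(W)}\quad & (\alpha\to(\alpha\to\beta))\to(\alpha\to\beta),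
\end{align*}
and its only inference rule is modus ponens: from $\alpha$ and $\alpha\to\beta$ infer $\beta$. For a set $\Gamma$ of formulas we write $\Gamma\vdash\beta$ if $\beta$ can be derived by modus ponens from the axioms and the members of $\Gamma$, and $\vdash\beta$ if $\beta$ is a \emph{theorem}, that is, $\emptyset\vdash\beta$. A \emph{substitution} $\sigma$ replaces each variable by a formula. Applying $\sigma$ to every line of a derivation gives a derivation, so
\begin{equation}\label{eq:subst}
\Gamma\vdash\beta\quad\text{implies}\quad\sigma(\Gamma)\vdash\sigma(\beta).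
\end{equation}

A \emph{rule} $\Gamma/\beta$ consists of a finite set $\Gamma$ of formulas and a formula $\beta$. It is \emph{derivable} if $\Gamma\vdash\beta$. It is \emph{admissible} if adding its substitution instances as inference steps produces no new theorems. This holds exactly when the set of theorems is closed under those instances, that is, when every substitution $\sigma$ with $\vdash\sigma(\gamma)$ for all $\gamma\in\Gamma$ satisfies $\vdash\sigma(\beta)$. Derivability concerns reasoning from arbitrary hypotheses, while admissibility depends only on the set of theorems. By \eqref{eq:subst} a derivable rule is admissible. We answer the following question from \cite{ARLH} about the converse.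

\medskip
\noindent\textbf{Question.} \emph{If a rule in which no variable other than $x$ occurs is admissible in $\mathbf{BCIW}$, must it be derivable in $\mathbf{BCIW}$?}
\medskip

By a \emph{formula in $x$} we mean one in which no other variable occurs. For such a formula $\varphi$ and any formula $\psi$, let $\varphi(\psi)$ be the result of substituting $\psi$ for $x$ in $\varphi$. We use the abbreviations
\begin{equation}\label{eq:six}
a=x\to x,\qquad c=x\to a,\qquad d=c\to x,\qquad g=c\to c,\qquad k=g\to x .
\end{equation}
Thus $c=x\to(x\to x)$.

It helps to see first what happens if the weakening axiom $\alpha\to(\beta\to\alpha)$ is added. Then every formula implies every theorem, the formulas $x\to x$, $x\to a$, $a\to a$ are theorems, and $a\to x$ is provably equivalent to $x$. Hence each formula in $x$ is a theorem or is equivalent to $x$. If all premises of an admissible rule are theorems, the identity substitution shows that the conclusion is a theorem; otherwise the premises yield $x$, and with it every formula in $x$. So with weakening the answer is yes, for a trivial reason.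

Without weakening $c$ is not a theorem, and there are six classes of formulas in $x$, represented by $x$ and the formulas \eqref{eq:six}. To show that an underivable rule is not admissible one must find a substitution that makes the premises theorems but not the conclusion. Two underivable rules resist the obvious attempts:
\[
x\,/\,c\qquad\text{and}\qquad d\,/\,x .
\]
Neither is refuted by substituting a formula in $x$ (Proposition~\ref{prop:onevar}). The second looks especially like a counterexample. A formula $\psi$ refuting it has $\vdash(\psi\to(\psi\to\psi))\to\psi$. Theorems are classical tautologies, and so is $\psi\to(\psi\to\psi)$; hence $\psi$ must be a tautology that is not a theorem but becomes provable once $\psi\to(\psi\to\psi)$ is assumed. One might well guess that no such $\psi$ exists and that the answer is no. It does exist. With distinct variables $x,y,r,s$ put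
\begin{gather}
H=(x\to(x\to y))\to(x\to y),\label{eq:H}\\
R=r\to x,\qquad S=x\to s,\qquad A=(r\to(r\to s))\to x,\notag\\
G=A\to(R\to(S\to x)),\qquad F=(x\to G)\to G .\label{eq:F}
\end{gather}

\begin{theorem}\label{thm:main}
Let $\Gamma$ be any set of formulas in $x$. There is a formula $\psi$ among
\[
x,\qquad x\to(x\to x),\qquad F,\qquad H,\qquad x\to x
\]
such that for all formulas $\beta$ in $x$,
\[
\Gamma\vdash\beta\iff{}\vdash\beta(\psi).
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Every rule in one variable that is admissible in $\mathbf{BCIW}$ is derivable in $\mathbf{BCIW}$.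
\end{corollary}

\begin{proof}
Let $\Gamma/\beta$ be admissible and take $\psi$ as in Theorem~\ref{thm:main}. Each $\gamma\in\Gamma$ satisfies $\Gamma\vdash\gamma$, so $\vdash\gamma(\psi)$. Admissibility gives $\vdash\beta(\psi)$, and hence $\Gamma\vdash\beta$.
\end{proof}

Section~\ref{sec:tools} sets up a sequent notation for proving formulas and a class of finite models for refuting them. Section~\ref{sec:H} shows the method on the rule $x/c$. Section~\ref{sec:table} classifies the formulas in $x$, Section~\ref{sec:F} constructs $F$ and refutes $d/x$, Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:cons} draws further consequences.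

\section{Sequents and models}\label{sec:tools}

\subsection*{Sequents}
Derivations from (B), (C), (I), (W) are hard to find directly, because each axiom acts only on the outermost implications. We therefore keep a list of antecedents. For a list $\Sigma=\alpha_1,\dots,\alpha_n$ let $\Sigma\to\beta$ be $\alpha_1\to(\alpha_2\to\cdots(\alpha_n\to\beta)\cdots)$, which is $\beta$ for $n=0$, and write $\Sigma\Rightarrow\beta$ for $\vdash\Sigma\to\beta$. By definition $\Sigma,\alpha\Rightarrow\beta$ and $\Sigma\Rightarrow\alpha\to\beta$ are the same statement; we pass between them without comment.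

\begin{lemma}\label{lem:seq}
For all lists $\Sigma,\Pi$ and formulas $\alpha,\alpha',\beta$:
\begin{itemize}
\item \emph{Identity:} $\alpha\Rightarrow\alpha$ and $\alpha\to\beta,\alpha\Rightarrow\beta$.
\item \emph{Exchange:} if $\Sigma,\alpha,\alpha',\Pi\Rightarrow\beta$, then $\Sigma,\alpha',\alpha,\Pi\Rightarrow\beta$.
\item \emph{Contraction:} if $\Sigma,\alpha,\alpha,\Pi\Rightarrow\beta$, then $\Sigma,\alpha,\Pi\Rightarrow\beta$.
\item \emph{Cut:} if $\Sigma\Rightarrow\alpha$ and $\alpha,\Pi\Rightarrow\beta$, then $\Sigma,\Pi\Rightarrow\beta$.
\end{itemize}
\end{lemma}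

\begin{proof}
Both identities are instances of (I). If $\vdash\xi\to\eta$, then (B) and modus ponens give $\vdash(\gamma\to\xi)\to(\gamma\to\eta)$. Repeating this along $\Sigma$ gives $\vdash(\Sigma\to\xi)\to(\Sigma\to\eta)$, so $\Sigma\Rightarrow\xi$ implies $\Sigma\Rightarrow\eta$. Put $\delta=\Pi\to\beta$. Exchange, contraction and cut are the cases where $\xi\to\eta$ is the instance $(\alpha\to(\alpha'\to\delta))\to(\alpha'\to(\alpha\to\delta))$ of (C), the instance $(\alpha\to(\alpha\to\delta))\to(\alpha\to\delta)$ of (W), and the theorem $\alpha\to\delta$.
\end{proof}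

By exchange the order on the left is irrelevant, but multiplicities matter: copies may be merged, and a formula may not be added or duplicated. We describe the cut above as \emph{cutting $\Sigma\Rightarrow\alpha$ into $\alpha,\Pi\Rightarrow\beta$}. Modus ponens turns $\Sigma\Rightarrow\beta$ into $\Sigma\vdash\beta$. The converse fails: $x\vdash a$ because $a$ is an axiom, whereas $x\Rightarrow a$ says that $c$ is a theorem, which is false (Example~\ref{ex:models}).

Write $\alpha\le\beta$ for $\alpha\Rightarrow\beta$, and $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$. Identity and cut make $\le$ a preorder. If $\alpha'\le\alpha$ and $\beta\le\beta'$, two cuts with $\alpha\to\beta,\alpha\Rightarrow\beta$ give $\alpha\to\beta,\alpha'\Rightarrow\beta'$, that is, $\alpha\to\beta\le\alpha'\to\beta'$. Hence $\equiv$ is a congruence: replacing a subformula by an equivalent one gives an equivalent formula. Equivalent formulas are derivable from each other, and by \eqref{eq:subst} substitutions preserve $\le$ and $\equiv$.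

\begin{lemma}\label{lem:laws}
For all formulas $\alpha,\beta,\gamma$:
\begin{itemize}
\item[(E)] $\alpha\to(\beta\to\gamma)\equiv\beta\to(\alpha\to\gamma)$.
\item[(T)] $\alpha\le(\alpha\to\beta)\to\beta$.
\item[(L)] If $\vdash\alpha$, then $\alpha\to\beta\le\beta$.
\item[(D)] If $\alpha,\alpha\Rightarrow\alpha$, then $\alpha\to(\alpha\to\beta)\equiv\alpha\to\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
(E) is two instances of (C). The other three start from $\alpha\to\beta,\alpha\Rightarrow\beta$. Exchange gives (T). Cutting $\Rightarrow\alpha$ into it gives (L). Cutting $\alpha,\alpha\Rightarrow\alpha$ into it gives $\ge$ in (D), and $\le$ is (W).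
\end{proof}

\subsection*{Models}
To refute formulas we need an interpretation that records which hypotheses have been used and ignores how often. Let $U$ be a finite set; its subsets are called \emph{points}. Let $V$ assign a set of points to each variable. Put $[v]=V(v)$ for variables $v$ and
\[
[\alpha\to\beta]=\{\,w\subseteq U:\ w\cup u\in[\beta]\text{ for all }u\in[\alpha]\,\}.
\]
One may read $w\in[\alpha]$ as ``$\alpha$ is obtained from the resources in $w$, all of them being used''. We say that $\alpha$ \emph{holds} in the model $(U,V)$ if $\emptyset\in[\alpha]$. Induction on $n$ gives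
\begin{equation}\label{eq:nested}
w\in[\alpha_1,\dots,\alpha_n\to\beta]\iff w\cup u_1\cup\dots\cup u_n\in[\beta]\ \text{ for all }u_1\in[\alpha_1],\dots,u_n\in[\alpha_n].
\end{equation}
Three special cases will be used: $\alpha\to\beta$ holds iff $[\alpha]\subseteq[\beta]$; the formula $c(\alpha)=\alpha\to(\alpha\to\alpha)$ holds iff $[\alpha]$ is closed under unions of two points; and $[\alpha\to\beta]=[\beta]$ if $[\alpha]=\{\emptyset\}$.

\begin{lemma}[Soundness]\label{lem:sound}
If $\Gamma\vdash\beta$ and all members of $\Gamma$ hold in a model, then $\beta$ holds in it. In particular theorems hold in all models.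
\end{lemma}

\begin{proof}
If $\emptyset\in[\alpha]$ and $[\alpha]\subseteq[\beta]$, then $\emptyset\in[\beta]$, so modus ponens preserves holding. We check the axioms with \eqref{eq:nested}. (B): if $w\in[\alpha\to\beta]$, $v\in[\gamma\to\alpha]$, $u\in[\gamma]$, then $v\cup u\in[\alpha]$ and so $w\cup v\cup u\in[\beta]$. (C): if $w\in[\alpha\to(\beta\to\gamma)]$, $v\in[\beta]$, $u\in[\alpha]$, then $w\cup v\cup u=w\cup u\cup v\in[\gamma]$. (I): $[\alpha]\subseteq[\alpha]$. (W): if $w\in[\alpha\to(\alpha\to\beta)]$ and $v\in[\alpha]$, then $w\cup v=w\cup v\cup v\in[\beta]$.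
\end{proof}

\begin{example}\label{ex:models}
\begin{enumerate}
\item[(i)] For $U=\emptyset$ the only point is $\emptyset$, and models are classical two-valued valuations. With $x$ false, $c$ and $g$ are true and $d$, $k$ are false. So $x$, $d$, $k$ are not theorems.
\item[(ii)] Let $U=\{0,1\}$ and $V(x)=\{\emptyset,\{0\},\{1\}\}$. Then $x$ holds, and $c$ fails because $\{0\}\cup\{1\}\notin V(x)$. So $x\nvdash c$, and $c$ is not a theorem.
\item[(iii)] Let $U=\{0,1\}$ and $V(x)=\{\{0\},\{1\}\}$. No $w$ has $w\cup\{0\}\cup\{1\}\in V(x)$, so $[c]=\emptyset$. Then $d=c\to x$ holds vacuously and $x$ fails. So $d\nvdash x$.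
\end{enumerate}
\end{example}

\section{The method on the rule $x/c$}\label{sec:H}

Example~\ref{ex:models}(ii) shows that $x/c$ is not derivable, but it says nothing about admissibility: there $x$ holds only because $V$ was so chosen. To refute admissibility we need a \emph{theorem} $\psi$ whose value in some model is, like $V(x)$ in that example, not closed under unions. Instances of (I) will not do, since $c(\alpha\to\alpha)$ is the instance of (B) with $\alpha=\beta=\gamma$.

The way out is the observation that $[\alpha\to\beta]=[\beta]$ when $[\alpha]=\{\emptyset\}$. If $\alpha\to\beta$ is a theorem whose antecedent can be given the value $\{\emptyset\}$ while the consequent keeps a larger value, then the theorem takes that larger value. Axiom (W) has this shape: its antecedent must absorb two points of $[x]$, and its consequent only one.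

\begin{lemma}\label{lem:H}
The formula $H$ of \eqref{eq:H} satisfies $\vdash H$ and $\nvdash H\to(H\to H)$.
\end{lemma}

\begin{proof}
$H$ is an instance of (W). Let $U=\{0,1,2\}$, $V(x)=\{w:|w|\le1\}$ and $V(y)=\{w:|w|\le2\}$. A point $w$ lies in $[x\to y]$ iff adding at most one element leaves $|w|\le2$. This holds if $|w|\le1$; it fails if $|w|=2$ (add the third element) and if $|w|=3$ (add nothing). So $[x\to y]=\{w:|w|\le1\}$. Likewise $w\in[x\to(x\to y)]$ iff adding at most one element leaves $|w|\le1$, which holds only for $w=\emptyset$. Hence $[H]=[x\to y]$. This set contains $\{0\}$ and $\{1\}$ but not $\{0,1\}$, so $H\to(H\to H)$ fails, and it is not a theorem by Lemma~\ref{lem:sound}.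
\end{proof}

Thus $x\mapsto H$ makes the premise of $x/c$ a theorem and not the conclusion. The general proof follows this pattern. We determine the finitely many ways in which a set of formulas in $x$ can fail to derive another such formula, and for each we find a formula $\psi$, in further variables if necessary, that reproduces the failure among theorems.

\section{The six formulas in one variable}\label{sec:table}

\begin{lemma}\label{lem:table}
Every formula in $x$ is equivalent to one of $x,a,c,d,g,k$. Up to $\equiv$, the implication $\varphi\to\chi$ is the entry in row $\varphi$ and column $\chi$ of the following table.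
\[
\begin{array}{c|cccccc}
\to & x & a & c & d & g & k\\
\hline
x & a & c & c & g & g & c\\
a & x & a & c & d & g & k\\
c & d & g & g & d & g & d\\
d & c & c & c & g & g & c\\
g & k & c & c & d & g & k\\
k & g & g & g & g & g & g
\end{array}
\]
The formulas $a,g$ are theorems, and $x,c,d,k$ are not.
\end{lemma}

\begin{proof}
The formulas $a,g$ are instances of (I), and the other four were refuted in Example~\ref{ex:models}. Since $\equiv$ is a congruence, the first assertion follows from the table by induction on formulas. It remains to verify the table. Each formula in \eqref{eq:six} has the form $\xi\to\chi$ with $\xi\in\{x,c,g\}$, and (E) gives $\varphi\to(\xi\to\chi)\equiv\xi\to(\varphi\to\chi)$. So a row is determined by its first entry together with rows $x$, $c$, $g$, and the work lies in those three rows and in column $x$.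

\emph{Step 1: row $a$.} We have $a\to x\le x$ by (L), and $x\le a\to x$ because $a,x\Rightarrow x$ is an identity. Every formula $\chi$ in $x$ has the form $\Sigma\to x$, so (E) gives $a\to\chi\equiv\Sigma\to(a\to x)\equiv\chi$.

\emph{Step 2: $x\to c\equiv c$, $c\to d\equiv d$, $c\to g\equiv g$.} The hypothesis $c$ merges copies of $x$:
\[
\text{(c1) } c,x,x\Rightarrow x,\qquad
\text{(c2) } c,x\Rightarrow x,\qquad
\text{(c3) } c,x,x,x\Rightarrow x,\qquad
\text{(c4) } c,c,x,x\Rightarrow x .
\]
Here (c1) is $c\Rightarrow c$; (c2) follows by contracting $x$; cutting (c1) into (c1) and contracting $c$ gives (c3); cutting (c2) into (c1) gives (c4). Now (c3) says $c\le x\to c$, and $x\to c=x\to(x\to a)\le x\to a=c$ by (W). Further, (c4) says $c,c\Rightarrow c$, so (D) gives $c\to d=c\to(c\to x)\equiv d$ and $c\to g=c\to(c\to c)\equiv g$. For later use, (c2) says $c\le a$, and (c1) says $x,x\Rightarrow d$.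

\emph{Step 3: $c\to a\equiv x\to d\equiv x\to g\equiv g$.} From $c\le a$ we get $g=c\to c\le c\to a$. Conversely, $c\to a,c,x\Rightarrow x$ is an identity; cutting it into (c1) and contracting $c$ gives $c\to a,c,x,x\Rightarrow x$, that is, $c\to a\le c\to c$. So $c\to a\equiv g$. By (E), $x\to d=x\to(c\to x)\equiv c\to a\equiv g$ and $x\to g\equiv x\to(c\to a)\equiv c\to(x\to a)=g$.

\emph{Step 4: $d\to x\equiv c$ and $d\to d\equiv g$.} By (T), $c\le(c\to x)\to x=d\to x$. Conversely, cutting $x,x\Rightarrow d$ into $d\to x,d\Rightarrow x$ gives $d\to x,x,x\Rightarrow x$, that is, $d\to x\le c$. Then $d\to d=d\to(c\to x)\equiv c\to(d\to x)\equiv c\to c=g$.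

\emph{Step 5: row $g$.} By definition $g\to x=k$. Since $\vdash g$, (L) gives $g\to\chi\le\chi$ for all $\chi$, so $g\to\chi\equiv\chi$ whenever $\chi,g\Rightarrow\chi$. This holds for $\chi=g$ by (B), for $\chi=c$ because $g=c\to c$, and for $\chi=d$ because $g\equiv d\to d$. From $g,g\Rightarrow g$ and (D) we get $g\to k=g\to(g\to x)\equiv k$. The entry $g\to a\equiv c$ remains. Cutting $c,g\Rightarrow c$ into $c\Rightarrow a$ gives $c\le g\to a$. Conversely, $x,x\Rightarrow d$ says $x\le x\to d\equiv g$, so $g\to a\le x\to a=c$.

\emph{Step 6: rows $x$ and $c$.} The entries $x\to x$, $x\to a$, $c\to x$, $c\to c$ are the definitions \eqref{eq:six}, and Steps 2 and 3 give all others except those in column $k$. By (E) and Step 5, $x\to k=x\to(g\to x)\equiv g\to a\equiv c$ and $c\to k=c\to(g\to x)\equiv g\to d\equiv d$.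

\emph{Step 7: $k\to x\equiv g$.} By (T), $g\le(g\to x)\to x=k\to x$. Conversely, cutting $c,g\Rightarrow c$ into (c2) gives $x,c,g\Rightarrow x$, that is, $x,c\Rightarrow k$. Cutting this into $k\to x,k\Rightarrow x$ gives $k\to x,x,c\Rightarrow x$, that is, $k\to x\le x\to d\equiv g$.

\emph{Step 8: rows $d$ and $k$.} Each remaining entry follows by (E) from an earlier entry of the same row and an entry of row $x$, $c$ or $g$:
\begin{align*}
d\to a&\equiv x\to(d\to x)\equiv x\to c\equiv c, & k\to a&\equiv x\to(k\to x)\equiv x\to g\equiv g,\\
d\to c&\equiv x\to(d\to a)\equiv x\to c\equiv c, & k\to c&\equiv x\to(k\to a)\equiv x\to g\equiv g,\\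
d\to g&\equiv c\to(d\to c)\equiv c\to c= g, & k\to d&\equiv c\to(k\to x)\equiv c\to g\equiv g,\\
d\to k&\equiv g\to(d\to x)\equiv g\to c\equiv c, & k\to g&\equiv c\to(k\to c)\equiv c\to g\equiv g,\\
& & k\to k&\equiv g\to(k\to x)\equiv g\to g\equiv g. &&\qedhere
\end{align*}
\end{proof}

\begin{remark}\label{rem:order}
We have $\varphi\le\chi$ exactly when the table entry for $\varphi\to\chi$ is $a$ or $g$. Reading this off, the six formulas are pairwise inequivalent and form two chains with common ends, $k<x<d<g$ and $k<c<a<g$, with no further relations. In particular $k\le\varphi$ for every formula $\varphi$ in $x$.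
\end{remark}

\section{The rule $d/x$ and the formula $F$}\label{sec:F}

The table shows that the two rules of the introduction cannot be refuted without new variables.

\begin{proposition}\label{prop:onevar}
The rules $d/x$ and $x/c$ are not derivable. Yet for every formula $\varphi$ in $x$, if $\vdash d(\varphi)$ then $\vdash\varphi$, and if $\vdash\varphi$ then $\vdash c(\varphi)$.
\end{proposition}

\begin{proof}
Underivability is Example~\ref{ex:models}(ii),(iii). By Lemma~\ref{lem:table} we may take $\varphi$ among the six formulas. If $\varphi$ is not a theorem, it is $x$, $c$, $d$ or $k$. We have $d(x)=d$. For $\varphi\in\{c,d,k\}$ the table gives $c(\varphi)=\varphi\to(\varphi\to\varphi)\equiv\varphi\to g\equiv g$ and so $d(\varphi)\equiv g\to\varphi\equiv\varphi$. In no case is $d(\varphi)$ a theorem. If $\varphi$ is a theorem, it is $a$ or $g$; then $\varphi\to\varphi\equiv\varphi$, so $c(\varphi)\equiv\varphi$ is a theorem.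
\end{proof}

We look for a non-theorem $F$ with $M\Rightarrow F$, where $M=c(F)=F\to(F\to F)$. The sequent available for $M$ is $M,F,F\Rightarrow F$, which asks for two copies of the formula we are trying to prove. So $F$ should be obtainable from something simpler. By (T), $x\Rightarrow(x\to G)\to G$ for every $G$. Let $\Theta$ be a list of formulas, to be chosen, and put
\[
G=\Theta\to x,\qquad \Phi=x\to G,\qquad F=\Phi\to G .
\]
The goal $M\Rightarrow F$ reads $M,\Phi,\Theta\Rightarrow x$. Cutting $x\Rightarrow F$ twice into $M,F,F\Rightarrow F$ gives $M,x,x\Rightarrow F$, that is,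
\begin{equation}\label{eq:merge}
M,\Phi,\Theta,x,x\Rightarrow x .
\end{equation}
So in the context $\Phi,\Theta$ the hypothesis $M$ merges two copies of $x$ into one, and $\Theta$ should contain a formula that converts this ability into $x$.

The first choice is $\Theta=d$. Then \eqref{eq:merge} says $M,\Phi,d\Rightarrow c$; cutting into $d,c\Rightarrow x$ and contracting $d$ gives the goal. But this $F$ is a formula in $x$, so by Proposition~\ref{prop:onevar} it is a theorem. The table shows why: $x,x\Rightarrow d$ forces $G=d\to x\equiv c$, so $\Phi\equiv x\to c\equiv c$ merges copies of $x$ by itself and $M$ is not needed.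

The repair is to separate the three occurrences of $x$ in the antecedent $x\to(x\to x)$ of $d$ from the variable $x$. We replace that antecedent by $r\to(r\to s)$, which turns $d$ into $A$, and add the links $R=r\to x$ and $S=x\to s$, through which \eqref{eq:merge} can still be used. With $\Theta=A,R,S$ we obtain the formulas $G$ and $F$ of \eqref{eq:F}.

\begin{lemma}\label{lem:F}
The formula $F$ of \eqref{eq:F} satisfies $\vdash(F\to(F\to F))\to F$ and $\nvdash F$.
\end{lemma}

\begin{proof}
\emph{The derivation.} With $\Theta=A,R,S$, the sequent \eqref{eq:merge} is $M,\Phi,A,R,S,x,x\Rightarrow x$. Cut $R,r\Rightarrow x$ into it at both copies of $x$ and contract the three copies of $R$, keeping both copies of $r$: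
\[
M,\Phi,A,R,S,r,r\Rightarrow x .
\]
Cut this into $S,x\Rightarrow s$ and contract $S$. The result $M,\Phi,A,R,S,r,r\Rightarrow s$ says
\[
M,\Phi,A,R,S\Rightarrow r\to(r\to s).
\]
Cut this into $A,\,r\to(r\to s)\Rightarrow x$ and contract $A$. The result $M,\Phi,A,R,S\Rightarrow x$ is $M\Rightarrow F$.

\emph{The model.} We want $\Phi$ to hold and $G$ to fail. This happens if $\emptyset\notin V(x)$ and $[A]=[R]=[S]=\{\emptyset\}$: then $[G]=V(x)$, so $\emptyset\in[\Phi]$ and $\emptyset\notin[G]$, whence $[\Phi]\not\subseteq[G]$, the formula $F$ fails, and $\nvdash F$ by Lemma~\ref{lem:sound}. Let $U=P\cup Q$ with $P=\{1,2,3\}$, $Q=\{4,5\}$, and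
\begin{gather*}
V(x)=\{\{u\}:u\in U\},\qquad V(r)=\{\{i\}:i\in P\},\\
V(s)=V(x)\cup\{\{i,j,q\}:i,j\in P,\ q\in Q\},
\end{gather*}
where $i=j$ is allowed. A member of $V(s)$ with at least two elements contains exactly one element of $Q$ and at most two elements of $P$; call this property $(\ast)$.

$[R]=\{\emptyset\}$. We have $\emptyset\in[R]$ since $V(r)\subseteq V(x)$. If $w\in[R]$, then $w\cup\{1\}$ and $w\cup\{2\}$ are singletons, so $w\subseteq\{1\}\cap\{2\}=\emptyset$.

$[S]=\{\emptyset\}$. We have $\emptyset\in[S]$ since $V(x)\subseteq V(s)$. Let $w\ne\emptyset$. If $w$ contains some $q\in Q$, let $q'$ be the other element of $Q$; then $w\cup\{q'\}$ contains both elements of $Q$. Otherwise $w\subseteq P$; choose $i\in w$ and $j\in P\setminus\{i\}$; then $w\cup\{j\}$ has at least two elements and none from $Q$. In both cases $(\ast)$ excludes the union from $V(s)$, so $w\notin[S]$.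

$[r\to(r\to s)]=\{\{4\},\{5\}\}$. By \eqref{eq:nested} this value consists of the $w$ with $w\cup\{i,j\}\in V(s)$ for all $i,j\in P$. The points $\{4\}$ and $\{5\}$ qualify by the definition of $V(s)$. Conversely, let $w$ qualify. Taking $i\ne j$, property $(\ast)$ shows that $w$ contains exactly one element of $Q$. If $w$ contained some $l\in P$, then for $\{i,j\}=P\setminus\{l\}$ the set $w\cup\{i,j\}$ would contain all three elements of $P$, against $(\ast)$. So $w$ is $\{4\}$ or $\{5\}$.

$[A]=\{\emptyset\}$. A point $w$ lies in $[A]$ iff $w\cup\{4\}$ and $w\cup\{5\}$ are singletons, that is, iff $w=\emptyset$.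
\end{proof}

\begin{remark}\label{rem:model}
In this model $x,x\Rightarrow A$ fails, since $\{1\}\notin[A]$; so the sequent that spoiled the choice $\Theta=d$ has no counterpart. The sets $\{i,j,q\}$ are there to control $[A]$. With $V(s)=V(x)$ the value $[r\to(r\to s)]$ would be empty and $[A]$ would contain every point. With $Q=\{4\}$ the point $\{4\}$ would lie in $[A]$. With $P=\{1,2\}$ the point $\{1,4\}$ would lie in $[r\to(r\to s)]$ and $[A]$ would be empty.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

For a formula $\psi$ let $\mathrm{Th}(\psi)$ be the set of those $\varphi\in\{x,a,c,d,g,k\}$ with $\vdash\varphi(\psi)$. It contains $a$ and $g$ by \eqref{eq:subst}.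

\begin{lemma}\label{lem:Th}
$\mathrm{Th}(x)=\{a,g\}$, $\ \mathrm{Th}(c)=\{a,g,c\}$, $\ \mathrm{Th}(F)=\{a,g,d\}$, $\ \mathrm{Th}(H)=\{a,g,x,d\}$, and $\mathrm{Th}(a)=\{x,a,c,d,g,k\}$.
\end{lemma}

\begin{proof}
In each case we decide $x,c,d,k$.

$\psi=x$. This is the last assertion of Lemma~\ref{lem:table}.

$\psi=c$. By the table, $c(c)=c\to g\equiv g$ is a theorem. Further $x(c)=c$, $d(c)\equiv g\to c\equiv c$, and $k(c)\equiv(g\to g)\to c\equiv g\to c\equiv c$ are not theorems.

$\psi=F$. By Lemma~\ref{lem:F}, $\vdash d(F)$ and $\nvdash F$. If $\vdash c(F)$, modus ponens with $d(F)=c(F)\to F$ would give $\vdash F$. If $\vdash k(F)$, then $k\le x$ would give $\vdash F$.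

$\psi=H$. By Lemma~\ref{lem:H}, $\vdash H$ and $\nvdash c(H)$. From $x\le d$ we get $\vdash d(H)$, and from $k\le c$ we get $\nvdash k(H)$.

$\psi=a$. Since $a\to a\equiv a$, induction gives $\varphi(a)\equiv a$ for every formula $\varphi$ in $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Gamma_0$ be the set of those among $x,c,d,k$ that are equivalent to a member of $\Gamma$; then $\Gamma\vdash\varphi$ for all $\varphi\in\Gamma_0$. It suffices to find $\psi$ in the list such that
\begin{equation}\label{eq:sandwich}
\Gamma_0\subseteq\mathrm{Th}(\psi)\qquad\text{and}\qquad\Gamma_0\vdash\varphi\ \text{ for all }\varphi\in\mathrm{Th}(\psi).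
\end{equation}
Indeed, each $\gamma\in\Gamma$ is equivalent to $a$, to $g$, or to a member of $\Gamma_0$, so the first condition gives $\vdash\gamma(\psi)$ for all $\gamma\in\Gamma$; then $\Gamma\vdash\beta$ implies $\vdash\beta(\psi)$ by \eqref{eq:subst}. Conversely, let $\vdash\beta(\psi)$ and let $\varphi$ be the one of the six formulas with $\varphi\equiv\beta$. Then $\varphi(\psi)\equiv\beta(\psi)$, so $\varphi\in\mathrm{Th}(\psi)$, and the second condition gives $\Gamma\vdash\varphi$ and so $\Gamma\vdash\beta$.

We choose $\psi$ as follows; the last row is Lemma~\ref{lem:Th}.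
\[
\begin{array}{c|ccccc}
\Gamma_0 & \emptyset & \{c\} & \{d\} & \{x\},\ \{x,d\} & \text{all other sets}\\
\hline
\psi & x & c & F & H & a\\
\mathrm{Th}(\psi) & a,g & a,g,c & a,g,d & a,g,x,d & \text{all six}
\end{array}
\]
The first condition of \eqref{eq:sandwich} is visible in every column. The second holds in the first three columns because $a,g$ are theorems, and in the fourth because also $x\le d$. In the last column $\Gamma_0$ contains $k$, or contains $c$ together with $x$ or $d$: the subsets of $\{x,c,d\}$ not listed earlier are $\{x,c\}$, $\{c,d\}$, $\{x,c,d\}$. We have $x,c\vdash k$ because $c\equiv x\to k$, and $c,d\vdash k$ because $d\equiv c\to k$. So $\Gamma_0\vdash k$, and $k\le\varphi$ for every $\varphi$ in $x$ by Remark~\ref{rem:order}.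
\end{proof}

The restriction to one variable enters only through Lemma~\ref{lem:table}, which leaves finitely many cases. Finiteness of $\Gamma$ is not used.

\section{Further consequences}\label{sec:cons}

A \emph{one-variable theory} is a set of the form $\{\beta\text{ in }x:\Gamma\vdash\beta\}$ with $\Gamma$ a set of formulas in $x$. It is a union of $\equiv$-classes, and we name it by their representatives. A rule $\Gamma/\beta$ in $x$ \emph{survives} the substitution $x\mapsto\psi$ if $\vdash\beta(\psi)$ or $\nvdash\gamma(\psi)$ for some $\gamma\in\Gamma$.

\begin{corollary}[Classification and a finite test]\label{cor:class}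
There are exactly five one-variable theories: $\{a,g\}$, $\{a,g,c\}$, $\{a,g,d\}$, $\{a,g,x,d\}$, and all formulas in $x$. A rule $\Gamma/\beta$ in $x$ is derivable iff it is admissible iff it survives the four substitutions $x\mapsto x$, $x\mapsto c$, $x\mapsto F$, $x\mapsto H$.
\end{corollary}

\begin{proof}
By the proof of Theorem~\ref{thm:main}, the theory of $\Gamma$ is $\mathrm{Th}(\psi)$ for the $\psi$ chosen there, and $\Gamma=\emptyset,\{c\},\{d\},\{x\},\{k\}$ realize the five values listed in Lemma~\ref{lem:Th}. A derivable rule is admissible, and an admissible rule survives every substitution. Let $\Gamma/\beta$ survive the four substitutions. If the $\psi$ chosen for $\Gamma$ is $x$, $c$, $F$ or $H$, then $\vdash\gamma(\psi)$ for all $\gamma\in\Gamma$, so $\vdash\beta(\psi)$ and $\Gamma\vdash\beta$. If it is $a$, then $\Gamma$ derives every formula in $x$.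
\end{proof}

Because one substitution serves all conclusions at once, the result extends to rules with several conclusions.

\begin{corollary}[Multiple conclusions]\label{cor:multi}
Let $\Gamma,\Delta$ be sets of formulas in $x$ such that every substitution that makes all members of $\Gamma$ theorems makes some member of $\Delta$ a theorem. Then $\Gamma\vdash\delta$ for some $\delta\in\Delta$; in particular $\Delta\ne\emptyset$.
\end{corollary}

\begin{proof}
Take $\psi$ as in Theorem~\ref{thm:main}. All $\gamma(\psi)$ with $\gamma\in\Gamma$ are theorems, so $\vdash\delta(\psi)$ for some $\delta\in\Delta$, and $\Gamma\vdash\delta$.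
\end{proof}

Finally, the five substitutions use only $\to$, so they remain available in richer languages.

\begin{corollary}[Conservative extensions]\label{cor:ext}
Let $L$ be a logic in a language containing $\to$ whose purely implicational theorems are exactly those of $\mathbf{BCIW}$. Let $\Gamma/\beta$ be a rule of implicational formulas in $x$ that is admissible in $L$: every substitution of $L$-formulas that makes all members of $\Gamma$ theorems of $L$ makes $\beta$ a theorem of $L$. Then $\Gamma/\beta$ is derivable in $\mathbf{BCIW}$.
\end{corollary}

\begin{proof}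
Take $\psi$ as in Theorem~\ref{thm:main}. The formulas $\gamma(\psi)$ with $\gamma\in\Gamma$ are theorems of $\mathbf{BCIW}$, hence of $L$. So $\beta(\psi)$ is a theorem of $L$. It is implicational, hence a theorem of $\mathbf{BCIW}$, and $\Gamma\vdash\beta$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{ARLH}
\emph{Admissible Rules and the Leibniz Hierarchy},
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.1215\%2F00294527-3671151},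
doi:10.1215/00294527-3671151.

\end{thebibliography}
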